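# Isotopic bi-Lipschitz embeddings with no linearly controlled isotopy

## 1. Bi-Lipschitz embeddings and their isotopy classes

Throughout, $M$ and $N$ are closed connected smooth manifolds, each with a fixed Riemannian metric, and regarded as metric spaces.

**Definition (bi-Lipschitz embedding).** For $L\ge 1$, a topological embedding $f\colon M\to N$ is *$L$-bi-Lipschitz* if
$$L^{-1}d_M(x,y)\le d_N(f(x),f(y))\le L\,d_M(x,y)\qquad\text{for all }x,y\in M .$$

*Example.* Let $S^1=\mathbb R/\mathbb Z$ and $T^4=\mathbb R^4/\mathbb Z^4$ be flat, and let $f_k(x)=(x,kx,0,0)$ for $k\in\mathbb Z$. The speed of $f_k$ is $\sqrt{1+k^2}$, so the upper bound holds with $L=\sqrt{1+k^2}$. The first coordinate alone gives $d(f_k(x),f_k(y))\ge d(x,y)$. So $f_k$ is $\sqrt{1+k^2}$-bi-Lipschitz. The lower bound came for free from a coordinate that does not depend on $k$; we shall use this again.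

**Definition (isotopic).** Two embeddings $M\to N$ are *isotopic* if they are ambient topologically isotopic: an isotopy of homeomorphisms of $N$ starting at the identity carries one to the other.

*Example.* Let $f\colon S^1\to S^n$ be a great circle parametrized by arc length, and let $B\in SO(n+1)$. Both $f$ and $B f$ are isometric embeddings. A path in the connected group $SO(n+1)$ from $1$ to $B$ is an ambient isotopy from $f$ to $Bf$, and every intermediate embedding is $1$-bi-Lipschitz.

**Definition ($L$-bi-Lipschitz isotopy classes).** These are the isotopy classes of embeddings $M\to N$ that contain an $L$-bi-Lipschitz embedding. Their number is written $n(L)$.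

*Example.* The embeddings $f_k\colon S^1\to T^4$ above represent different homology classes $(1,k,0,0)$. Isotopic embeddings are homotopic, so distinct $f_k$ are not isotopic. Hence here $n(L)\ge 2\lfloor\sqrt{L^2-1}\rfloor+1$.

## 2. The conjecture, two easy cases, and the theorem

For each fixed $L$, the number of isotopy classes represented by locally flat $L$-bi-Lipschitz embeddings is finite whenever $\dim N-\dim M\ne2$, and in codimension $>2$ bi-Lipschitz embeddings are automatically topologically locally flat. We take both facts as given background; the proof does not use them. One then asks how $n(L)$ grows, and how much distortion is needed to carry out an isotopy. The following comes from "Quantitative algebraic topology and Lipschitz homotopy" (https://math.uchicago.edu/~shmuel/FWPNAS.pdf).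

**Conjecture.** If $N$ is simply connected and $\dim M<\dim N-2$, then the number of $L$-bi-Lipschitz isotopy classes of embeddings of $M$ in $N$ grows like a polynomial in $L$. Furthermore, there is a $C$ so that any two such embeddings that are isotopic are isotopic by an isotopy through $CL$-bi-Lipschitz embeddings.

We read it as follows. The first assertion says that $n(L)\le P(L)$ for all large $L$, for some polynomial $P$ depending on $M$ and $N$. In the second assertion the embeddings are $L$-bi-Lipschitz embeddings of $M$ in $N$, and $C$ depends only on $M$, $N$ and their metrics, not on $L$. It asserts that two isotopic $L$-bi-Lipschitz embeddings $f_0,f_1$ are joined by an isotopy $f_t$, $t\in[0,1]$, each $f_t$ being a $CL$-bi-Lipschitz embedding.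

**Easy case: a point.** If $M$ is a point, every map is a $1$-bi-Lipschitz embedding. Since $N$ is connected, any two points are exchanged by an ambient isotopy along a path. So $n(L)=1$ and $C=1$ works.

**Easy case: torus coordinates.** Drop simple connectivity for a moment. Let $N=T^n\times Z$ with a flat torus and a product metric, and fix a $\lambda$-bi-Lipschitz embedding $j\colon M\to Z$. Consider two $L$-bi-Lipschitz embeddings $f_i=(g_i,j)$, $i=0,1$, with $g_0\simeq g_1$. Then $g_1-g_0\colon M\to T^n$ is null-homotopic and lifts to $G\colon M\to\mathbb R^n$. Put $g_t=g_0+tG$ modulo the lattice. On small balls, $g_t$ lifts to a convex combination $(1-t)\tilde g_0+t\tilde g_1$ of $L$-Lipschitz maps, so $g_t$ is locally $L$-Lipschitz, hence $L$-Lipschitz since $d_M$ is a length metric. Now $f_t=(g_t,j)$ has Lipschitz constant at most $\sqrt{L^2+\lambda^2}\le L+\lambda\le(1+\lambda)L$, and $d(f_t(x),f_t(y))\ge\lambda^{-1}d_M(x,y)$. So $f_0$ and $f_1$ are joined through $(1+\lambda)L$-bi-Lipschitz embeddings. Within this family the control is linear, because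 convex combinations in $\mathbb R^n$ do not increase Lipschitz constants. Again the fixed coordinate $j$ takes care of the lower bound.

The conjecture is nevertheless false, because its second assertion fails. Let $r\ge2$, $d=2r-1$, and
$$M=S^2\times S^2\times S^d,\qquad m=\dim M=d+4=2r+3 .$$

**Theorem 1.** There is a closed simply connected manifold $Y=Y_r$ of dimension $21r^2$ with the following property. For any Riemannian metrics on $M$ and $Y$ there are constants $C_0,c>0$ and smooth embeddings $f_k\colon M\to Y$ ($k\in\mathbb Z\setminus\{0\}$) such that, with $L_k=C_0|k|^{1/(d+2)}\ge1$: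

1. $f_k$ and $f_{-k}$ are $L_k$-bi-Lipschitz and ambient isotopic.
2. If $f_k$ and $f_{-k}$ are joined by a homotopy $f_t$, $t\in[0,1]$, through $\Lambda$-Lipschitz maps $M\to Y$ (in particular by an isotopy through $\Lambda$-bi-Lipschitz embeddings), then $\Lambda\ge c\,L_k^{p_d}$, where $p_d=\frac{2(d+2)}{d+6}>1$.

The same holds for $Y\times Z$, with $Z$ any closed simply connected manifold and any metrics on $M$ and $Y\times Z$.

**Why this disproves the conjecture.** Take $r=2$. Then $d=3$, $M=S^2\times S^2\times S^3$, $m=7$, $\dim Y=84$, $p_3=10/9$, and $7<82=\dim Y-2$. If $C$ existed, part 2 would give $CL_k\ge cL_k^{10/9}$ for all $k$, that is, $L_k^{1/9}\le C/c$. But $L_k\to\infty$. So no $C$ exists, whatever the metrics.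

**Exponents close to 2.** We have $p_d=2-\frac{8}{d+6}\to2$, and $2r+3<21r^2-2$ for all $r\ge2$. So for every $p<2$ there are $M,N$ as in the conjecture for which "$CL$" cannot even be replaced by "$CL^p$", even if the isotopy is weakened to a homotopy through Lipschitz maps.

The conjecture asserts both statements, so it is disproved. Whether the first assertion (polynomial growth of $n(L)$) holds on its own is not decided here.

## 3. $K^{-1}$, the Chern character and the map $\Theta$

The target will be built from unitary groups, and K-theory decides which maps into it are homotopic. We recall what we need, for finite CW complexes $X$.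

**Definition ($K^{-1}$).** $K^{-1}(X)=[X,U]$ with $U=\bigcup_nU(n)$. The group product in $U$ gives the addition. $K^{-1}(X)$ is a module over $K^0(X)$: if a projection-valued map $e\colon X\to M_N(\mathbb C)$ has image bundle $V$ and $g\colon X\to U(n)$, then $V\cdot[g]$ is represented by
$$e\otimes g+(1-e)\otimes1\colon X\to U(Nn),$$
that is, $g$ acting on $V\otimes\mathbb C^n$, extended by the identity on the complement.

*Example.* $K^{-1}(S^1)=\pi_1(U)\cong\mathbb Z$ by the winding number of the determinant. The class of $e^{i\theta}$ is a generator, and the product $e^{i\theta}\cdot e^{i\theta}=e^{2i\theta}$ has class $2$.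

**Textbook facts.**

- (K1) The Chern character $\mathrm{ch}\colon K^{-1}(X)\to H^{odd}(X;\mathbb R)$ is natural and additive, and $\mathrm{ch}(V\cdot g)=\mathrm{ch}(V)\,\mathrm{ch}(g)$ for $V\in K^0(X)$. We write $\mathrm{ch}_i$ for its part in degree $i$. (On $S^1$, $\mathrm{ch}_1[e^{i\theta}]$ is, up to a sign convention, the class of $\frac{1}{2\pi i}g^{-1}dg=\frac{d\theta}{2\pi}$.)
- (K2) For odd $i$, $\tilde K^{-1}(S^i)=\pi_i(U)\cong\mathbb Z$, and $\mathrm{ch}$ is injective on it. Also $K^{-1}(\mathrm{pt})=0$.
- (K3) Let $E\to S^2=\mathbb{CP}^1$ be the tautological line bundle and $\beta=[E]-1\in\tilde K(S^2)$. Then $\tilde K(S^2)=\mathbb Z\beta$, $\beta^2=0$, $\mathrm{ch}(\beta)=c_1(E)$. A self-map of $S^2$ of degree $l$ pulls $\beta$ back to $l\beta$, since $c_1$ detects $\tilde K(S^2)$.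
- (K4) By the fibrations $U(n)\to U(n+1)\to S^{2n+1}$, the map $U(n)\to U$ is $2n$-connected. So $\pi_i(U(n))\cong\pi_i(U)$ for $i<2n$, and $[X,U(n)]\to[X,U]$ is bijective if $\dim X<2n$. Moreover $[X,SU(n)]\to[X,U(n)]$ is injective, because $B\mapsto B\cdot\mathrm{diag}(\det B^{-1},1,\dots,1)$ retracts $U(n)$ onto $SU(n)$. Finally $\pi_i(SU(n))=\pi_i(U(n))$ for $i\ge2$.

**The map $\Theta$.** Let $e(s)\in M_2(\mathbb C)$ be the orthogonal projection onto the line $s\in\mathbb{CP}^1$, and fix $s_0\in S^2$. For $g\in SU(n)$ put
$$e(s)*g=e(s)\otimes g+(1-e(s))\otimes1,\qquad \Theta(s,g)=(e(s)*g)\,(e(s_0)*g)^{-1}.$$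
The determinant of $e(s)*g$ is $\det g=1$, so both lie in $SU(2n)$; and $\Theta(s_0,g)=1$. For maps $\gamma\colon X\to S^2$ and $g\colon X\to SU(n)$, the map $e(\gamma)*g$ represents $\gamma^*[E]\cdot[g]$, and $e(s_0)*g$ represents $1\cdot[g]$. Products are sums, so
$$[\Theta(\gamma,g)]=\gamma^*\beta\cdot[g]\in K^{-1}(X). \tag{1}$$
In words: $\Theta$ realizes multiplication by $\beta$ by an explicit smooth formula.

*Example.* The formula makes sense for $g\in U(n)$. Take $g=e^{i\theta}\in U(1)$. Then $\Theta\colon S^2\times S^1\to SU(2)=S^3$ has determinant $e^{i\theta}e^{-i\theta}=1$ and equals $1$ on $S^2\vee S^1$. Let us see by hand that its degree is $\pm1$. If $\Theta=-1$, then $e^{i\theta}e(s)+1-e(s)=-(e^{i\theta}e(s_0)+1-e(s_0))$. Comparing eigenvalues, $\{e^{i\theta},1\}=\{-e^{i\theta},-1\}$, so $e^{i\theta}=-1$. Then $1-2e(s)=-(1-2e(s_0))$, so $e(s)=1-e(s_0)$, and $s$ is the line orthogonal to $s_0$. So $-1$ has one preimage. With $e(s_0)=\mathrm{diag}(1,0)$, along the $\theta$-direction through it $\Theta=\mathrm{diag}(e^{-i\theta},e^{i\theta})$,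 with nonzero diagonal derivative. Along the $s$-directions the derivative is $-2\dot e\,\mathrm{diag}(-1,1)^{-1}$ with $\dot e$ off-diagonal and injective in $\dot s$. So the differential there is injective, $-1$ is a regular value with one preimage, and the degree is $\pm1$.

**Forms representing $\mathrm{ch}$.** Let $\sigma$ be a closed 2-form on $S^2$ representing $c_1(E)$, and orient $S^2$ so that $\int\sigma=1$. Let $\xi,\tau_1,\tau_2$ be closed forms on $SU(r),SU(2r),SU(4r)$, of degrees $d,d+2,d+4$, representing $\mathrm{ch}_d,\mathrm{ch}_{d+2},\mathrm{ch}_{d+4}$ of the tautological classes (the inclusions into $U$).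

## 4. Maps of class $k\,\beta\mathsf y$ with Lipschitz constant $|k|^{1/(d+2)}$

*Purpose: to find maps $h_k\colon S^2\times S^d\to SU(2r)$ whose class grows linearly in $k$ while the Lipschitz constant grows as slowly as possible.* Constants $C,c',\dots$ may depend on fixed metrics and fixed choices, never on $k$ (or later $\Lambda$), and may change from line to line.

**Choice of $x_0$.** By (K4), $\pi_{2r-1}(SU(r))=\pi_{2r-1}(U(r))\cong\pi_{2r-1}(U)\cong\mathbb Z$, because $2\le2r-1<2r$. Let $x_0\colon S^d\to SU(r)$ be smooth and represent a generator. Put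
$$\mathsf y=[x_0]\in K^{-1}(S^d),\qquad a=x_0^*\xi,\qquad A=\int_{S^d}a .$$
By (K2), $A\ne0$.

**Choice of $h$.** The class $\beta\mathsf y\in K^{-1}(S^2\times S^d)$ restricts to $0$ on $S^2\times\mathrm{pt}$ (there $\mathsf y$ becomes a class from $K^{-1}(\mathrm{pt})=0$) and on $\mathrm{pt}\times S^d$ (there $\beta$ becomes $0$), hence on $S^2\vee S^d$. By the exact sequence of the pair $(S^2\times S^d,S^2\vee S^d)$ it is the pullback, under the degree-one collapse $S^2\times S^d\to S^{d+2}$, of a class in $\tilde K^{-1}(S^{d+2})=\pi_{2r+1}(U)=\pi_{2r+1}(SU(2r))$; the last step is stable since $2r+1<4r$. Let a smooth $h\colon S^{d+2}\to SU(2r)$ represent this class.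

**Choice of $D_k$.** There is a smooth map $D_k\colon S^2\times S^d\to S^{d+2}$ of degree $k\neq0$ with $\mathrm{Lip}\,D_k\le C|k|^{1/(d+2)}$. Indeed, let $n=\lceil|k|^{1/(d+2)}\rceil\le2|k|^{1/(d+2)}$ and divide a fixed coordinate cube into $n^{d+2}\ge|k|$ subcubes. On $|k|$ of them put rescaled copies of a fixed smooth map from the cube to $S^{d+2}$ that has degree $\pm1$ (the sign of $k$) and is constant near the boundary; elsewhere use that constant. Rescaling multiplies differentials by $n$.

**The maps $h_k=h\circ D_k$.** They satisfy $\mathrm{Lip}\,h_k\le C|k|^{1/(d+2)}$. By Hopf's theorem, $D_k$ is homotopic to the collapse followed by a degree-$k$ self-map of $S^{d+2}$, which multiplies $\pi_{d+2}(U)$ by $k$. Hence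
$$[h_k]=k\,\beta\mathsf y .$$

## 5. Bundles over $S^3$, and a two-stage attempt

**Clutching.** Let $F$ be a closed simply connected manifold and $\varphi_s$, $s\in S^2$, diffeomorphisms of $F$ depending smoothly on $s$, with $\varphi_{s_0}=\mathrm{id}$. Write $S^3=\mathbb R^3\cup\infty$, $U_-=\{|v|<2\}$, $U_+=\{|v|>1\}\cup\{\infty\}$. Glue $U_-\times F\,\sqcup\,U_+\times F$ by
$$(v,z)_-\sim(v,\varphi_{v/|v|}(z))_+\qquad(1<|v|<2).$$
The result is a smooth $F$-bundle over $S^3$. It is closed, and simply connected since base and fiber are. Let $i_-(z)=(0,z)_-$ and $i_+(z)=(\infty,z)_+$.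

**Lemma 2.** Let $X$ be a space. For continuous $f\colon X\to F$ and $g\colon X\to S^2$, the maps $i_-\circ f$ and $i_-\circ(\varphi_gf)$ are homotopic, where $(\varphi_gf)(\mu)=\varphi_{g(\mu)}(f(\mu))$.

*Proof.* Each point $\mu$ travels from $0$ to $\infty$ in $S^3$ in the direction $g(\mu)$. Formally, use $(\rho g,f)_-$ for $0\le\rho\le\frac32$, then $(\rho g,\varphi_gf)_+$ for $\frac32\le\rho\le\infty$. The formulas agree at $\rho=\frac32$ by the gluing. So $i_-f\simeq i_+\varphi_gf$. For the constant $g\equiv s_0$ this reads $i_-f'\simeq i_+f'$, for every $f'$. Use it with $f'=\varphi_gf$ to come back: $i_-f\simeq i_+\varphi_gf\simeq i_-\varphi_gf$. $\square$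

**Two stages.** Let $F'=SU(r)\times SU(2r)$ and $\varphi'_s(x,p)=(x,\Theta(s,x)p)$. This is a diffeomorphism: solve for $x$, then for $p$. Let $Y'$ be the bundle. Consider the maps
$$g_k=i_-(x_0(y),h_k(s,y))\colon S^2\times S^d\to Y',\qquad \mathrm{Lip}\,g_k\le C|k|^{1/(d+2)} .$$
Forget embeddings for the moment. All the $g_k$ are homotopic: let $\gamma(s,y)=d_l(s)$ with $d_l\colon S^2\to S^2$ of degree $l$. By Lemma 2, $g_k\simeq i_-(x_0,\Theta(\gamma,x_0)h_k)$. By (1), the second component has class $(l+k)\beta\mathsf y$. Since $d+2=2r+1<4r$, (K4) makes it homotopic to $h_{k+l}$, so $g_k\simeq g_{k+l}$.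

How expensive is it to go from $g_k$ to $g_{-k}$? The homotopy of Lemma 2 uses $\gamma$ of degree $-2k$ on $S^2$. At $\rho=\frac32$ its projection to the 2-sphere $|v|=\frac32$ has degree $-2k$ on $S^2\times\mathrm{pt}$, so integrating an area form shows $|2k|\le C\Lambda^2$, that is, $\Lambda\ge c|k|^{1/2}$. That is far more than $|k|^{1/(d+2)}$. But this concerns one particular homotopy, and another might be cheaper. We need a quantity that every homotopy must respect.

**The forms on $Y'$.** *Purpose: to detect the number $k$ by differential forms.* Let $\Phi'(s,z)=\varphi'_s(z)$, a map $S^2\times F'\to F'$. Then $\Phi'^*\xi=\xi$. By (1) and additivity, the class of $\Theta(s,x)p$ is $\beta[x]+[p]$, so by (K1) and (K3), for some form $\eta$ on $S^2\times F'$,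
$$\Phi'^*\tau_1=\tau_1+\sigma\xi+d\eta . \tag{2}$$
Let $\chi=\chi(|v|)$ be smooth, $0$ for $|v|\le\frac43$ and $1$ for $|v|\ge\frac53$. Define on $Y'$:

- $\xi$, pulled back under the globally defined projection $Y'\to SU(r)$;
- $u=d\chi\wedge\sigma$ on the overlap ($\sigma$ pulled back by $v/|v|$), and $0$ elsewhere;
- $c_1=\tau_1$ over $|v|\le1$ (minus coordinates) and over $|v|\ge2$ (plus coordinates), and on the overlap, in minus coordinates,
$$c_1=\tau_1+\chi\sigma\xi+d(\chi\eta).$$

Where $\chi=0$ this is $\tau_1$. Where $\chi=1$ it is $\Phi'^*\tau_1$, that is, $\tau_1$ in plus coordinates. So $c_1$ is smooth and global, and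
$$du=0,\qquad d\xi=0,\qquad dc_1=d\chi\,\sigma\,\xi=u\,\xi . \tag{3}$$

**The number $p$, and where it stops.** Let $f\colon S^2\times S^d\to Y'$ be smooth and homotopic to the $g_k$. Since $g_k^*u=0$ (the image lies over $v=0$), $f^*u$ is exact. Choose $b$ with $db=f^*u$. By (3), $C_1=f^*c_1-b\,f^*\xi$ is closed; put $p=\frac1A\int C_1$. At $g_k$, with $b=0$, $C_1=h_k^*\tau_1$ represents $\mathrm{ch}_{d+2}(k\beta\mathsf y)=k[\sigma a]$, so $p=k$.

But $p$ depends on $b$. Replacing $b$ by $b+\kappa$ with $\kappa$ closed and $[\kappa]=\kappa_1[\sigma]$ changes $p$ to $p-\kappa_1$, because $[f^*\xi]=[a]$. So $p$ is not a homotopy invariant, and it could not be, because the $g_k$ are all homotopic. Suppose we choose $b$ canonically, so that $p$ varies continuously. Then along any homotopy from $g_k$ to $g_{-k}$, $p$ moves from $k$ to $-k$, and its absolute value may stay $\le|k|$. An upper bound for $|p|$ in terms of $\Lambda$ tells us nothing new in the middle. This is where the attempt stops: invariants agree at both ends, and the quantity that moves is allowed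 to become small.

**A moving number tied to an invariant.** Suppose a second quantity $q$ is available, together with two moving numbers $p_1,p_2$ (one for each of two factors $S^2$), such that
$$J=q-A\,p_1p_2$$
*is* a homotopy invariant. Suppose the endpoints have $(p_1,p_2,q)=(k,k,0)$ and $(-k,-k,0)$. Both have $J=-Ak^2$, so they may be homotopic. In $(p_1,p_2,q)$-space a homotopy moves on the quadric $q=Ap_1p_2-Ak^2$. On the straight path $p_1=p_2=k(1-2t)$ we get $q=Ak^2\bigl((1-2t)^2-1\bigr)$, which is $-Ak^2$ at $t=\frac12$. *Every* path must cross $p_1=0$, and there $q=-Ak^2$, whatever $p_2$ is. So the moving number becoming small forces $q$ to become large: the endpoints cost only $|k|^{1/(d+2)}$, while an integral of size $k^2$ appears in between.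

To obtain $q$ we want a form $c_2$ on the target with $dc_2=u\,c_1$, so we add a third stage. Two spheres are needed for this: with a single $S^2$ the quadratic terms would contain $\beta^2=0$, or $\sigma^2=0$, and vanish.

## 6. The three-stage bundle $Y$ and the form $c_2$

Let $F=SU(r)\times SU(2r)\times SU(4r)$ and
$$\varphi_s(x,p,q)=(x,\ \Theta(s,x)p,\ \Theta(s,p)q),\qquad \varphi_{s_0}=\mathrm{id}.$$
Solving successively for $x,p,q$ shows that these are diffeomorphisms depending smoothly on $s$. Let $Y=Y_r$ be the resulting bundle over $S^3$. It is closed and simply connected, of dimension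
$$3+(r^2-1)+(4r^2-1)+(16r^2-1)=21r^2 .$$
Forgetting the last coordinate is compatible with the gluing, so there is a projection $Y\to Y'$. We pull back $u,\xi,c_1$ to $Y$ and keep their names; (3) continues to hold. We also pull $\eta$ back to $S^2\times F$.

**Step: the form $c_2$.** Let $\Phi(s,z)=\varphi_s(z)$, $\Phi\colon S^2\times F\to F$. The class of $\Theta(s,p)q$ is $\beta[p]+[q]$, so for some $\eta'$ on $S^2\times F$,
$$\Phi^*\tau_2=\tau_2+\sigma\tau_1+d\eta' .$$
Let $c_2$ be $\tau_2$ over $|v|\le1$ (minus coordinates) and over $|v|\ge2$ (plus coordinates), and on the overlap, in minus coordinates,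
$$c_2=\tau_2+\chi\sigma\tau_1+d(\chi\eta')+\tfrac12\chi^2d(\sigma\eta)-\tfrac12d(\chi\sigma\eta).$$
Where $\chi=0$ this is $\tau_2$. Where $\chi=1$ the last two terms cancel and we get $\Phi^*\tau_2$, which is $\tau_2$ in plus coordinates. So $c_2$ is smooth and global. The two correction terms are there for the following computation.

Since $d(\tfrac12\chi^2)=\chi\,d\chi$ and $d(\sigma\eta)=\sigma\,d\eta$,
$$dc_2=d\chi\,\sigma\,\tau_1+\chi\,d\chi\,\sigma\,d\eta=u\tau_1+\chi\,d\chi\,\sigma\,d\eta .$$
On the other hand, since $\sigma^2=0$ and $d\chi\,d\chi=0$,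
$$u\,c_1=d\chi\,\sigma\,(\tau_1+\chi\sigma\xi+d\chi\,\eta+\chi\,d\eta)=u\tau_1+\chi\,d\chi\,\sigma\,d\eta .$$
Hence
$$dc_2=u\,c_1 . \tag{4}$$
Outside the overlap, and wherever $\chi$ is locally constant, both sides are $0$.

## 7. The embeddings $f_k$ and their bi-Lipschitz constants

Fix Riemannian metrics on $M$ and $Y$, and an auxiliary product of bi-invariant metrics on $F$.

**A fact about compact embeddings.** A smooth embedding $\iota\colon V\to W$ of closed connected Riemannian manifolds is bi-Lipschitz for some constant. The upper bound is the bound on $d\iota$. If the lower bound failed, there would be pairs $z_n\ne z_n'$ with $d_W(\iota z_n,\iota z_n')/d_V(z_n,z_n')\to0$. After passing to a subsequence, $z_n\to z$ and $z'_n\to z'$ with $\iota z=\iota z'$, so $z=z'$. By the local form of immersions there is a smooth map $R$ from a neighborhood of $\iota z$ in $W$ to $V$ with $R\circ\iota=\mathrm{id}$ near $z$, and $R$ is Lipschitz on a small ball. So $d_V(z_n,z_n')\le C\,d_W(\iota z_n,\iota z'_n)$ for large $n$, a contradiction.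

**Choice of $j$.** Let $j\colon M\to SU(4r)$ be a fixed smooth embedding into a coordinate ball. It exists because a product of spheres of total dimension $m$ embeds in $\mathbb R^{m+1}$ and $m+1=2r+4\le16r^2-1$. It is null-homotopic.

**Definition of $f_k$.** For $(s_1,s_2,y)\in M$ and $k\ne0$ let
$$f_k=i_-\bigl(x_0(y),\,P_k,\,j\bigr),\qquad P_k(s_1,s_2,y)=h_k(s_1,y)\,h_k(s_2,y).$$
Let $\beta_i,\sigma_i$ be the pullbacks of $\beta,\sigma$ by $s_i$; the pullbacks of $\mathsf y$ and $a$ by $y$ keep their names. Then
$$[P_k]=k(\beta_1+\beta_2)\mathsf y,\qquad \beta_i^2=0 .$$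

**Lemma 3.** There is $C_0\ge1$ such that each $f_k$ is a smooth embedding and is $L_k$-bi-Lipschitz with $L_k=C_0|k|^{1/(d+2)}$.

*Proof.* *Upper bound.* In a bi-invariant metric $d(\alpha\alpha',\omega\omega')\le d(\alpha,\omega)+d(\alpha',\omega')$, so $\mathrm{Lip}\,P_k\le C\,\mathrm{Lip}\,h_k\le C|k|^{1/(d+2)}$. The other components are fixed and $|k|\ge1$, so $\mathrm{Lip}\,f_k\le C|k|^{1/(d+2)}$.

*Lower bound.* By the fact above, applied to $i_-$ and to $j$,
$$d_Y(f_k(\mu),f_k(\mu'))\ge c'\,d\bigl(j(\mu),j(\mu')\bigr)\ge c''\,d_M(\mu,\mu')$$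
with $c''>0$ independent of $k$. In particular $f_k$ is injective. Its differential is injective because that of $j$ is. Now take $C_0$ large. $\square$

## 8. $f_k$ and $f_{-k}$ are ambient isotopic

**Proposition 4.** $f_k$ and $f_{-k}$ are ambient isotopic.

*Proof.* **Step 1 (homotopy).** *Purpose: to change the sign of $k$ in the second component without leaving a trace in the third.* Put $l=-2k$ and $g_i=d_l(s_i)\colon M\to S^2$, where $d_l\colon S^2\to S^2$ has degree $l$. Then $g_i^*\beta=l\beta_i$. Apply Lemma 2 twice, first with $g_2$, then with $g_1$: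
$$f_k\simeq i_-\circ\varphi_{g_1}\varphi_{g_2}(x_0,P_k,j),$$
with $F$-components
$$x_0,\qquad \Theta(g_1,x_0)\,\Theta(g_2,x_0)\,P_k,\qquad \Theta\bigl(g_1,\Theta(g_2,x_0)P_k\bigr)\,\Theta(g_2,P_k)\,j .$$
By (1), the second component has class
$$l(\beta_1+\beta_2)\mathsf y+k(\beta_1+\beta_2)\mathsf y=-k(\beta_1+\beta_2)\mathsf y=[P_{-k}] .$$
The third has class
$$l\beta_1\bigl(l\beta_2+k(\beta_1+\beta_2)\bigr)\mathsf y+l\beta_2\,k(\beta_1+\beta_2)\mathsf y+0=(l^2+lk+lk)\beta_1\beta_2\mathsf y=l(l+2k)\,\beta_1\beta_2\mathsf y=0=[j],$$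
which is why $l=-2k$ was chosen. Now $m=2r+3<4r=2\cdot2r$ because $r\ge2$, and $m<2\cdot4r$. By (K4), maps from $M$ to $SU(2r)$ or $SU(4r)$ with the same class in $K^{-1}(M)$ are homotopic. So the second component is homotopic to $P_{-k}$ and the third to $j$. Hence $f_k\simeq f_{-k}$.

**Step 2 (isotopy).** *Purpose: to turn the homotopy into an ambient isotopy.* We have $\dim Y=21r^2\ge4r+8=2m+2$. In this range homotopic smooth embeddings are smoothly isotopic, by Whitney's general position theorem. Here is the count. For a generic homotopy with fixed ends, double points at equal times are preimages of the diagonal, of codimension $\dim Y$, under a map from the $(2m+1)$-dimensional space of triples $(\mu,\mu',t)$, $\mu\ne\mu'$; so there are none. Failure of immersivity has codimension $\dim Y-m+1>m+1=\dim(M\times[0,1])$; so it does not occur. By the isotopy extension theorem the isotopy is ambient. $\square$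

Lemma 3 and Proposition 4 prove part 1 of Theorem 1.

## 9. The invariant $J=q-A\,p_1p_2$

Orient $M$ so that $\int_M\sigma_1\sigma_2a=A$. Let $f\colon M\to Y$ be smooth and homotopic to some $f_k$. Since $f_k$ maps into the fiber over $v=0$, $f_k^*u=0$ and $f_k^*\xi=a$. So $f^*u$ is exact and $[f^*\xi]=[a]$. Choose $b\in\Omega^2(M)$ with $db=f^*u$ and set
$$C_1=f^*c_1-b\,f^*\xi,\qquad C_2=f^*c_2-b\,C_1-\tfrac12b^2f^*\xi,$$
of degrees $d+2$ and $d+4=m$. By (3), $dC_1=f^*(u\xi)-f^*u\,f^*\xi=0$. Since $d\ge3$ is odd, $H^2(M;\mathbb R)$ has basis $[\sigma_1],[\sigma_2]$ and $H^{d+2}(M;\mathbb R)$ has basis $[\sigma_1a],[\sigma_2a]$. Write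
$$[C_1]=p_1[\sigma_1a]+p_2[\sigma_2a],\qquad q=\int_MC_2,\qquad J=q-A\,p_1p_2 . \tag{5}$$

**Lemma 5.** $J$ is independent of the choice of $b$, and takes the same value on homotopic smooth maps (in the homotopy class of some $f_k$).

*Proof.* **Step 1 (extend over a homotopy).** *Purpose: to find numbers that agree at both ends.* Homotopic smooth maps are smoothly homotopic. Let $H\colon M\times[0,1]\to Y$ be smooth with ends $f^0,f^1$, and let $b^0,b^1$ be chosen primitives at the ends. (A constant homotopy with two choices will give independence of $b$.) The closed form $H^*u$ is exact because its restriction to $M\times0$ is; write $H^*u=dB$. Put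
$$\hat C_1=H^*c_1-B\,H^*\xi,\qquad \hat C_2=H^*c_2-B\,\hat C_1-\tfrac12B^2H^*\xi .$$
As before $d\hat C_1=0$. By (4) and $H^*c_1=\hat C_1+B\,H^*\xi$, and since $B$ has even degree,
$$d\hat C_2=dB\,(\hat C_1+B\,H^*\xi)-dB\,\hat C_1-B\,dB\,H^*\xi=0 .$$
So the numbers $\hat p_1,\hat p_2,\hat q$ obtained by restricting $\hat C_1,\hat C_2$ to $M\times t$ agree at $t=0$ and $t=1$.

**Step 2 (compare with the chosen primitives).** *Purpose: to see how $p_i$ and $q$ change when $b$ is changed.* At an end, $B=b+\kappa$ with $\kappa$ a closed 2-form, $[\kappa]=\kappa_1[\sigma_1]+\kappa_2[\sigma_2]$. Writing $\xi$ for $f^*\xi$, we have $\hat C_1=C_1-\kappa\xi$ and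
$$\hat C_2=f^*c_2-(b+\kappa)(C_1-\kappa\xi)-\tfrac12(b+\kappa)^2\xi=C_2-\kappa C_1+\tfrac12\kappa^2\xi ;$$
here the terms $\pm b\kappa\xi$ cancel and $\kappa^2\xi-\frac12\kappa^2\xi=\frac12\kappa^2\xi$. Integrate, using $[\xi]=[a]$, $\sigma_i^2=0$, $[\kappa^2]=2\kappa_1\kappa_2[\sigma_1\sigma_2]$ and $\int_M\sigma_1\sigma_2a=A$:
$$\hat p_i=p_i-\kappa_i,\qquad \hat q=q-A(\kappa_1p_2+\kappa_2p_1)+A\kappa_1\kappa_2 . \tag{6}$$
Since $\hat p_1\hat p_2=p_1p_2-\kappa_1p_2-\kappa_2p_1+\kappa_1\kappa_2$, we get $\hat q-A\hat p_1\hat p_2=q-Ap_1p_2$. This holds at both ends, each with its own $\kappa$, and the left side is the same at both ends by Step 1. $\square$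

## 10. The canonical primitive: continuity, bounds, values

*Purpose: to make $p_1$ a continuous function of the map, and to bound $q$ by the Lipschitz constant.*

**The choice.** From now on $b=d^*G\,f^*u$, where $G$ is the Green operator of the Hodge Laplacian of $M$. If $\omega$ is exact, then $\omega=\Delta G\omega=dd^*G\omega+d^*G\,d\omega=d(d^*G\omega)$, so this is a primitive. By $L^p$ elliptic regularity, $G\colon L^p\to W^{2,p}$ is bounded, and $W^{2,p}\subset C^1$ for $p>m$. Hence
$$\|d^*G\omega\|_{C^0}\le C\|\omega\|_{C^0}. \tag{7}$$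

**Continuity of $p_1$.** For a fixed form $\omega$ on $Y$, $f\mapsto f^*\omega$ is continuous from the $C^1$ topology to $C^0$. By (7) and linearity, $f\mapsto b$ and then $f\mapsto C_1$ are continuous into $C^0$. Since $\int_MC_1\wedge\sigma_2=p_1A$, the number $p_1=\frac1A\int_MC_1\wedge\sigma_2$ depends continuously on $f$ in the $C^1$ topology.

**Bounds.** If $f$ is $\Lambda$-Lipschitz with $\Lambda\ge1$, then $|f^*\omega|\le C_\omega\Lambda^{\deg\omega}$ pointwise. Since $\deg u=3$, (7) gives $|b|\le C\Lambda^3$. Then $|C_1|\le C(\Lambda^{d+2}+\Lambda^3\Lambda^d)\le C\Lambda^{d+3}$, and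
$$|q|\le C\bigl(\Lambda^{d+4}+\Lambda^3\Lambda^{d+3}+\Lambda^6\Lambda^d\bigr)\le C_1'\Lambda^{d+6}. \tag{8}$$

**Values at $f_k$.** Here $f_k^*u=0$, so $b=0$. Over $v=0$ the forms $c_1,c_2$ are $\tau_1,\tau_2$. So $C_1=P_k^*\tau_1$ represents $\mathrm{ch}_{d+2}(k(\beta_1+\beta_2)\mathsf y)=k[(\sigma_1+\sigma_2)a]$, and $p_1=p_2=k$. Also $C_2=j^*\tau_2$ is exact because $j$ is null-homotopic, so $q=0$. Therefore
$$p_1(f_k)=k,\qquad p_1(f_{-k})=-k,\qquad J(f_{\pm k})=-Ak^2 . \tag{9}$$

## 11. Smoothing a Lipschitz homotopy

*Purpose: part 2 of Theorem 1 allows a merely continuous family of Lipschitz maps, while $p_1$ is defined for smooth maps and is continuous in the $C^1$ topology.*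

**Lemma 6.** There is $K=K(M,Y)$, depending only on $M$, $Y$ and their metrics, such that, if $f_t$ is a homotopy through $\Lambda$-Lipschitz maps between smooth maps $f_0,f_1\colon M\to Y$, then $f_0$ and $f_1$ are joined by a path, continuous in the $C^1$ topology, of smooth $K\Lambda$-Lipschitz maps $M\to Y$.

*Proof.* **Step 1 (a smoothing operator).** Embed $M\subset\mathbb R^{Q'}$ and $Y\subset\mathbb R^Q$ smoothly. Let $\rho_M$ be a smooth retraction onto $M$ of its $2\delta$-neighborhood and $\pi_Y$ a smooth retraction onto $Y$ of its $2\delta'$-neighborhood. Let $\psi\ge0$ be smooth on $\mathbb R^{Q'}$, supported in the unit ball, with $\int\psi=1$. For continuous $g\colon M\to\mathbb R^Q$ and $0\le\varepsilon\le\delta$ put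
$$S_\varepsilon g(y)=\int\psi(w)\,g\bigl(\rho_M(y+\varepsilon w)\bigr)\,dw,\qquad S_0g=g .$$

- *Lipschitz bounds.* By compactness the maps $y\mapsto\rho_M(y+\varepsilon w)$, $M\to M$, have differentials bounded uniformly in $|w|\le1$, $\varepsilon\le\delta$. The path $s\mapsto\rho_M(y+s\varepsilon w)$, $s\in[0,1]$, shows $d_M(\rho_M(y+\varepsilon w),y)\le C\varepsilon$. Hence $\mathrm{Lip}(S_\varepsilon g)\le C\,\mathrm{Lip}(g)$ and $\|S_\varepsilon g-g\|_{C^0}\le C\varepsilon\,\mathrm{Lip}(g)$, with $C$ independent of $\varepsilon$.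
- *Smoothing.* For $\varepsilon>0$, substituting $z=y+\varepsilon w$, $S_\varepsilon g(y)=\varepsilon^{-Q'}\int\psi((z-y)/\varepsilon)\,g(\rho_M(z))\,dz$. The variable $y$ now occurs only in $\psi$. So $S_\varepsilon g$ is smooth, and $S_\varepsilon\colon C^0\to C^1$ is a bounded linear operator (with norm depending on $\varepsilon$).
- *Smooth $g$.* If $g$ is smooth, $(\varepsilon,y)\mapsto S_\varepsilon g(y)$ is smooth on $[0,\delta]\times M$. So $\varepsilon\mapsto S_\varepsilon g$ is continuous into $C^1$, up to and including $\varepsilon=0$.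

**Step 2 (the path).** A $\Lambda$-Lipschitz map $M\to Y$ is $C\Lambda$-Lipschitz into $\mathbb R^Q$. Fix $\varepsilon\in(0,\delta]$, depending on $\Lambda$, so small that $\|S_{s\varepsilon}f_t-f_t\|_{C^0}\le\delta'$ for all $s,t\in[0,1]$. Concatenate
$$\pi_YS_{s\varepsilon}f_0\ (s\colon0\to1),\qquad \pi_YS_\varepsilon f_t\ (t\colon0\to1),\qquad \pi_YS_{s\varepsilon}f_1\ (s\colon1\to0).$$
The pieces fit together, and the path runs from $\pi_Yf_0=f_0$ to $f_1$. All these maps are smooth, since $f_0,f_1$ are. The differential of $\pi_Y$ is bounded on the closed $\delta'$-neighborhood of $Y$, so the differentials of all these maps, measured in the metrics of $M$ and $Y$, are at most $K\Lambda$, with $K$ independent of $\varepsilon$. Hence they are $K\Lambda$-Lipschitz.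

**Step 3 (continuity).** The first and third pieces are $C^1$-continuous by the third bullet. For the second, $t\mapsto f_t$ is continuous into $C^0$ and $S_\varepsilon\colon C^0\to C^1$ is bounded. Composition with $\pi_Y$ is continuous in the $C^1$ topology. $\square$

## 12. The crossing $p_1=0$ and the lower bound

**Proof of Theorem 1, part 2.** Let $f_k$ and $f_{-k}$ be joined through $\Lambda$-Lipschitz maps.

**Step 1 ($\Lambda$ is not too small).** *Purpose: (8) was proved for Lipschitz constants at least $1$.* The map $f_k$ is itself smooth and $\Lambda$-Lipschitz. Integrating $f_k^*\xi=a$ over a slice $\{(s_1,s_2)\}\times S^d$ gives $|A|\le C\Lambda^d$. So $\Lambda$ is bounded below by a positive constant independent of $k$. Enlarging $K$ in Lemma 6, we may assume $K\Lambda\ge1$.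

**Step 2 (the crossing).** *Purpose: to find a map in the path at which $q$ is forced to be large.* Let $g_\theta$ be the path from $f_k$ to $f_{-k}$ given by Lemma 6. All $g_\theta$ are smooth and homotopic to $f_k$, so $J(g_\theta)=-Ak^2$ by Lemma 5 and (9). The function $\theta\mapsto p_1(g_\theta)$ is continuous by Section 10, and goes from $k$ to $-k$ by (9). So $p_1(g_{\theta_*})=0$ for some $\theta_*$, and by (5)
$$q(g_{\theta_*})=J(g_{\theta_*})=-Ak^2 .$$

**Step 3 (the estimate).** *Purpose: to convert the size of $q$ into a bound on $\Lambda$.* The map $g_{\theta_*}$ is $K\Lambda$-Lipschitz, so (8) gives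
$$|A|\,k^2\le C_1'(K\Lambda)^{d+6}.$$
Insert $|k|=(L_k/C_0)^{d+2}$ and solve for $\Lambda$:
$$\Lambda\ge c\,L_k^{2(d+2)/(d+6)}=c\,L_k^{p_d},$$
where $c>0$ depends only on $M,Y$, their metrics and the fixed choices. Finally $2(d+2)>d+6$ because $d\ge3$, so $p_d>1$. An isotopy through $\Lambda$-bi-Lipschitz embeddings is in particular a homotopy through $\Lambda$-Lipschitz maps. $\square$

## 13. The products $Y\times Z$

*Purpose: the last sentence of Theorem 1.* Let $Z$ be closed and simply connected and $z_0\in Z$. Fix any metrics on $M$ and $Y\times Z$, and an auxiliary metric on $Y$. Consider the smooth embeddings $(f_k,z_0)\colon M\to Y\times Z$.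

**Step 1 (part 1 of the theorem).** The inclusion $Y\cong Y\times z_0\subset Y\times Z$ is a smooth embedding of a closed manifold, hence bi-Lipschitz by the fact in Section 7. So $(f_{\pm k},z_0)$ are bi-Lipschitz with constant at most $C_0|k|^{1/(d+2)}$, for a new $C_0\ge1$. They are homotopic, because $f_k\simeq f_{-k}$. They are smooth, and the target has dimension at least $2m+2$, so they are ambient isotopic as in Step 2 of Proposition 4.

**Step 2 (part 2 of the theorem).** The projection $Y\times Z\to Y$ is a smooth map on a compact manifold, hence Lipschitz. It takes a homotopy from $(f_k,z_0)$ to $(f_{-k},z_0)$ through $\Lambda$-Lipschitz maps to a homotopy from $f_k$ to $f_{-k}$ through $C\Lambda$-Lipschitz maps into $Y$. Section 12 bounds $C\Lambda$ from below, which gives $\Lambda\ge cL_k^{p_d}$ with a new constant $c>0$. This completes the proof of Theorem 1. $\blacksquare$
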